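# Pagenumber of random regular graphs: why no single $c$ fits $n^{1/2-c/d}$

## The guess $n^{1/2-c/d}$, tried on small degrees

Take a typical $d$-regular graph on $n$ vertices, put its vertices on a line, and draw the edges on as few pages as possible, with no crossing on any page. How many pages are needed? The answer one would first guess is
$$\Theta\big(n^{\frac12-\frac cd}\big)\quad\text{with one constant } c>0 \text{ for all } d .$$
This is the conjecture that these notes are about; it comes from "Decompositions of permutations and book embeddings" (https://faculty.math.illinois.edu/~jobal/cikk/perm-submitted.pdf). First, the precise terms.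

**Definition (book embedding, pagenumber).** A book embedding of a graph $G$ is a linear ordering of $V(G)$, the spine, together with a partition of $E(G)$ into pages, such that no two edges $uv$, $xy$ of the same page interleave as $u<x<v<y$. The pagenumber $\mathrm{pn}(G)$ is the least number of pages over all book embeddings of $G$.

**Definition (random regular graph).** The random $d$-regular graph on $n$ vertices is uniform among all $d$-regular graphs on the vertex set $[n]$, where $n$ ranges over values with $dn$ even. An event holds w.h.p. if its probability tends to $1$ as $n\to\infty$.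

**Conjecture.** There is a universal constant $c>0$ such that for each fixed $d\ge3$ the pagenumber of the random $d$-regular graph on $n$ vertices is w.h.p. $\Theta(n^{\frac12-\frac cd})$.

The guess is reasonable. Every graph with $m$ edges has pagenumber $O(m^{1/2})$ (Malitz), so the exponent is at most $\frac12$. There are $d$-regular graphs with pagenumber $\Omega(\sqrt d\,n^{1/2-1/d})$ (Malitz), and also $d$-regular graphs with pagenumber $\Omega(n^{\frac12-\frac1{2(d-1)}})$. For fixed $d$, the random $d$-regular graph has pagenumber $o(n^{1/2})$ w.h.p. So something is saved from $\frac12$, and a saving of order $1/d$ looks natural.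

Small cases by hand. In $K_4$, with the spine $1,2,3,4$, the edges $13$ and $24$ cross and no other two edges do; all spines look alike, so $\mathrm{pn}(K_4)=2$. For $K_{3,3}$ use the spine $a_1b_1a_2b_2a_3b_3$: six of the nine edges are consecutive on the line closed to a cycle, and the remaining edges $a_1b_2$, $b_1a_3$, $a_2b_3$ join positions $14$, $25$, $36$ and cross pairwise, so this spine needs three pages. Two pages are impossible for any spine, because a two-page embedding is a plane drawing (one page above the line, one below) and $K_{3,3}$ is not planar. So $\mathrm{pn}(K_{3,3})=3$.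

Now let $n$ grow. For $d=1$ put the two ends of each edge next to each other: one page. For $d=2$ write the cycles one after another, each in its cyclic order. Edges between neighbors on the line cross nothing, and the closing edge of a cycle encloses only that cycle: one page. So the exponent is $0$ for $d=1$ and $d=2$. In the form $\frac12-\frac cd$ this means $c=\frac12$ for $d=1$ and $c=1$ for $d=2$. These degrees are outside the conjecture, but they are a warning.

For $d\ge3$, count. Suppose $p$ pages suffice, and cut the spine into about $n/p$ blocks of $p$ vertices. Saying which vertex lies in which block costs a factor $(n/p)^n$. It will turn out that saying which pairs of blocks are joined on each of the $p$ pages costs only $2^{O(n)}$, and that after this the edges are confined to $O(np^2)$ vertex pairs, a fraction $O(p^2/n)$ of all. All $dn/2$ edges must fall there, which has probability about $(p^2/n)^{dn/2}$ up to $2^{O(n)}$. Balancing, $\frac np\big(\frac{p^2}n\big)^{d/2}=1$ gives $p^{d-1}=n^{d/2-1}$, that is $p=n^{x_d}$ with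
$$x_d:=\frac12-\frac1{2(d-1)}=\frac{d-2}{2(d-1)} .$$
Note that $x_2=0$, which is the right answer for $d=2$. Written as $\frac12-\frac cd$, the exponent $x_d$ has $c=\frac d{2(d-1)}$, which is $\frac34,\frac23,\frac58,\frac35,\frac7{12}$ for $d=3,4,5,6,7$. The constant drifts. If the count is sharp for just two degrees, the guess is wrong. This is what we shall prove.

**Theorem 1.** For every fixed $d\ge3$ there is $c_d>0$ such that w.h.p. the random $d$-regular graph on $n$ vertices has $\mathrm{pn}\ge c_d\,n^{x_d}$.

**Theorem 2.** For every fixed $d\ge3$ and every $\delta>0$, w.h.p. the random $d$-regular graph on $n$ vertices has $\mathrm{pn}\le n^{\max\{2/5,\,x_d\}+\delta}$.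

**Corollary 3.** For each fixed $d\ge6$, w.h.p. $\mathrm{pn}=n^{\frac12-\frac1{2(d-1)}+o(1)}$. Hence the conjecture is false.

**Proof of Corollary 3 from the theorems.** We have $x_6=\frac25$ and $x_d$ increases with $d$, so $x_d\ge\frac25$ if and only if $d\ge6$. For $d\ge6$ the two theorems give $c_dn^{x_d}\le\mathrm{pn}\le n^{x_d+\delta}$ w.h.p. for every $\delta>0$, which is the first claim. If the conjecture held with a constant $c$, then $\frac cd=\frac1{2(d-1)}$ for all $d\ge6$. But $d=6$ gives $c=\frac6{10}=\frac35$ and $d=7$ gives $c=\frac7{12}$. $\square$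

For $d=3,4,5$ the theorems give only that w.h.p. $\Omega(n^{x_d})\le\mathrm{pn}\le n^{2/5+o(1)}$; the exponent is not determined here. From now on $d\ge3$ is fixed.

## Pairings, perfect matchings, and switchings

We never work with regular graphs directly. In the pairing (configuration) model one takes the point set $V\times[d]$ with $|V|=n$, and a uniform perfect matching of it, called a pairing. Contracting $\{v\}\times[d]$ to $v$ gives a $d$-regular multigraph. It is simple with probability tending to $e^{-(d^2-1)/4}>0$, and conditioned on being simple it is a uniform $d$-regular graph, because each simple $d$-regular graph comes from exactly $(d!)^n$ pairings. (For $d=2$, $n=3$: of the $15$ pairings of six points, $2^3=8$ give the triangle and the rest are not simple.) So an event of probability $1-o(1)$ for pairings holds w.h.p. for the random regular graph. By Stirling's formula the number $(dn-1)!!$ of pairings satisfies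
$$(dn/e)^{dn/2}\le(dn-1)!!\le2\,(dn/e)^{dn/2}. \tag{1}$$

We need to count perfect matchings inside restricted sets of point pairs, from above and from below.

**Lemma 4 (Alon–Friedland, Kahn–Lovász).** A graph with degrees $r_x$ has at most $\prod_x(r_x!)^{1/(2r_x)}$ perfect matchings, where the factor is $0$ if $r_x=0$. The function $r\mapsto(r!)^{1/r}$ is increasing, and
$$(r!)^{1/r}\le\frac{r+2+\ln r}e\qquad(r\ge1). \tag{2}$$

**Proof.** If some $r_x=0$ there is no perfect matching, so assume all $r_x\ge1$. The union of an ordered pair of perfect matchings consists of double edges and even cycles of length at least $4$. If it has $\ell$ such cycles, it comes from exactly $2^\ell$ ordered pairs, since each cycle can give its alternate edges to the two matchings in two ways. It also gives $2^\ell$ permutations $\sigma$ with every $x\sigma(x)$ an edge: orient each cycle in one of two ways and turn each double edge into a transposition. The cycles of $\sigma$ determine the union. So ordered pairs of perfect matchings inject into such permutations, and the square of the number of perfect matchings is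 at most the permanent of the adjacency matrix. Bregman's theorem bounds this permanent by $\prod_x(r_x!)^{1/r_x}$.

Monotonicity: $(r!)^{1/r}\le((r+1)!)^{1/(r+1)}$ is equivalent to $r!\le(r+1)^r$. For (2), use $r!\le e\sqrt r\,(r/e)^r$. Then $(r!)^{1/r}\le\frac re e^y$ with $y=\frac{1+\frac12\ln r}r\le1$, and $e^y\le1+2y$ on $[0,1]$ by convexity. $\square$

Two checks: the $4$-cycle has bound $2^{4/4}=2$, which is exact; $K_4$ has bound $6^{4/6}\approx3.3$ and three perfect matchings.

In the other direction we use the theorem of Egorychev and Falikman (van der Waerden's bound): an $r$-regular bipartite graph with sides of size $\nu$ has at least $\nu!(r/\nu)^\nu\ge(r/e)^\nu$ perfect matchings.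

A switching replaces two pairs of a pairing by two other pairs on the same four points, such as $ab,cz$ by $ac,bz$.

**Lemma 5.** If a function $X$ of a uniform pairing of $dn$ points changes by at most $2$ under every switching, then
$$P(|X-EX|\ge t)\le2e^{-t^2/(4dn)}. \tag{3}$$

**Proof.** Expose the pairing in $dn/2$ steps; in each step reveal the partner of the smallest unmatched point $a$. Let $y,y'$ be two possible partners. A completion with the pair $ay$ contains a pair $y'z$; replace $ay,y'z$ by $ay',yz$ and keep the rest. This is a bijection from the completions with $ay$ to those with $ay'$, and it changes $X$ by at most $2$. All completions are equally likely, so the two conditional expectations of $X$ differ by at most $2$. Hence each increment of the Doob martingale $E[X\mid\text{exposed part}]$ lies in an interval of length at most $2$ that depends only on the past. The Azuma–Hoeffding inequality gives $P(|X-EX|\ge t)\le2\exp\big(-2t^2/(4\cdot\frac{dn}2)\big)=2e^{-t^2/(dn)}$, which is more than claimed. $\square$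

Finally we recall some standard tail bounds. Chernoff: if $Y$ is a sum of independent $[0,1]$-valued variables with $EY\le\mu_0$, then $P(Y\ge a)\le(e\mu_0/a)^a$ for $a\ge\mu_0$; and if $EY=\mu$, then $P(Y\le\mu/2)\le e^{-\mu/8}$. Bernstein: a sum of independent centered variables bounded by $1$ in absolute value, with total variance at most $\sigma^2$, exceeds $t$ in absolute value with probability at most $2\exp\big(-\frac{t^2}{2(\sigma^2+t/3)}\big)$. Hoeffding: the moment generating function of a hypergeometric variable is at most that of the binomial variable with the same number of trials and the same mean; so Chernoff bounds also apply to sums of independent hypergeometric variables.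

## Counting block partitions: proof of Theorem 1

This is the count of the first section, made precise. Let $c>0$ be small, $p=\lfloor cn^{x_d}\rfloor$ and $k=\lceil n/p\rceil$. For large $n$ we have $kp\le2n$ and $k\le2n/p$.

**Step 1. Encode a $p$-page embedding by little data.** Suppose $G$ has a $p$-page embedding, and cut the spine into $k$ consecutive blocks of size at most $p$. For each page form the quotient graph on the $k$ blocks: two distinct blocks are adjacent if the page has an edge between them. If blocks $B_1<B_2<B_3<B_4$ had $B_1B_3$ and $B_2B_4$ both adjacent on a page, the corresponding edges would cross on it. So the quotient is non-crossing, that is, a subgraph of a triangulation of a convex $k$-gon. There are at most $4^k$ triangulations, each with fewer than $2k$ edges, hence at most $4^k2^{2k}=16^k$ quotient graphs, each with at most $2k$ edges. The number of choices of the ordered block partition together with the $p$ quotient graphs is at most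
$$k^n\cdot16^{kp}\le(2n/p)^n\,256^n .$$

**Step 2. Given the data, confine the edges.** Every edge of $G$ lies inside a block or between two blocks adjacent in some quotient. This leaves at most $\frac12kp^2+2kp\cdot p^2\le3kp^3\le6np^2$ vertex pairs, that is, at most $6d^2np^2$ point pairs.

**Step 3. Union bound.** By (1), the probability that all $dn/2$ pairs of a random pairing lie in a given set of at most $6d^2np^2$ point pairs is at most
$$\binom{6d^2np^2}{dn/2}\Big/(dn/e)^{dn/2}\le\Big(\frac{6e\,d^2np^2}{dn/2}\cdot\frac e{dn}\Big)^{dn/2}=\Big(\frac{12e^2p^2}n\Big)^{dn/2}.$$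
Multiplying by the number of choices, we get at most
$$\Big[512\,(12e^2)^{d/2}\,n^{1-d/2}\,p^{d-1}\Big]^n\le\big[C_d\,c^{d-1}\big]^n\le2^{-n}$$
for $c$ small, since $p^{d-1}\le c^{d-1}n^{(d-1)x_d}$ and $(d-1)x_d=\frac d2-1$. Dividing by $P(\text{simple})$, which is bounded below, shows that w.h.p. $G$ has no $p$-page embedding, so $\mathrm{pn}\ge p+1\ge cn^{x_d}$. $\square$

The same computation shows why the upper bound is not routine. The sensible first attempt is to fix a spine in advance, say $1,2,\dots,n$, and hope that a random graph spreads its edges well. For one fixed spine the factor $k^n$ disappears from the union bound, and what is left is $256^n(12e^2p^2/n)^{dn/2}$. With $p=\lfloor c'\sqrt n\rfloor$ and $c'$ small this is at most $2^{-n}$. So w.h.p. a spine chosen without looking at the graph needs more than $c'\sqrt n$ pages. Any saving in the exponent must come from fitting the spine to the graph, and Theorem 2 says that for $d\ge6$ we can gain essentially the whole factor $(n/p)^n$.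

## Block pairs with a common sum do not cross

We need a family of pages that is easy to use. Here is one.

**Lemma 6.** Divide the spine into consecutive intervals indexed by $0,\dots,\kappa-1$. Fix $s\in\{0,\dots,\kappa-1\}$, and take a set of edges, each joining intervals $i,j$ (possibly $i=j$) with $i+j\equiv s\pmod\kappa$, at most one edge for each unordered pair $\{i,j\}$. Then no two of these edges cross.

**Proof.** Since $i$ determines $j$, distinct pairs $\{i,j\}$, $\{i',j'\}$ are disjoint. The integer sums lie in $\{s,s+\kappa\}$. If the two integer sums are equal, name the indices so that $i\le j$, $i'\le j'$ and $i<i'$. Then $j'<j$, so $i<i'\le j'<j$ and the edges are nested. Otherwise say $i+j=s$ and $i'+j'=s+\kappa$. Then $i,j\le s$, while $i'=s+\kappa-j'\ge s+1$ and likewise $j'\ge s+1$, so the edges are separated. $\square$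

For $\kappa=5$ and $s=2$ the pairs are $\{0,2\},\{1,1\},\{3,4\}$: the second is nested in the first, the third is to the right of both.

So here is a template. Take $f:V\to\mathbb Z_k$ with all fibres, called blocks, of the same size $L$, and a set $S\subset\mathbb Z_k$ with $|S|=h$. If every edge $uv$ satisfies $f(u)+f(v)\in S$, and no block pair carries more than $\tau$ edges, then ordering the vertices by blocks gives a book embedding with $h\tau$ pages: for $s\in S$ and $l\le\tau$, page $(s,l)$ receives the $l$-th edge of each block pair with sum $s$. For example, $S=\{0,2\}\subset\mathbb Z_5$ allows the block pairs $\{0,0\},\{1,4\},\{2,3\}$ and $\{0,2\},\{1,1\},\{3,4\}$, and costs $2\tau$ pages.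

How large must $h$ be? There are about $kh/2$ allowed block pairs and $dn/2$ edges, so the average load is about $dn/(kh)=dL/h$. To keep it bounded we take $L=2h$; then $k\approx n/(2h)$. A random pair satisfies the sum condition with probability about $q=h/k$, so the expected number of good $f$ is about $k^nq^{dn/2}=(kq^{d/2})^n$. And $kq^{d/2}=k^{1-d/2}h^{d/2}$ with $k\approx n/(2h)$ is at least $1$ when $h$ is at least about $n^{x_d}$. So the first moment allows exactly the exponent of Theorem 1.

The natural next move is the second moment method: $P(Z>0)\ge(EZ)^2/EZ^2$ for the number $Z$ of good $f$. Two things go wrong.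

First, $EZ^2$ is a sum over pairs $(f_0,f')$ of the probability that both are valid. This probability is controlled by the product over $v$ of a quantity $D_v$ that depends on all of $f'$ at once, so the sum over $f'$ does not factor. We shall decouple it: the number $D_v$ will be estimated from a small random sample $R$ of vertices. Once $f'$ is fixed on $R$, the factor of each $v\notin R$ depends on $f'(v)$ only.

Second, even then the estimate that comes out is $P(Z>0)\ge e^{-\ell}$ with $\ell$ of order $k\ln n+nq^2$. (Already the multinomial loss $|\{f\}|\ge k^n(n+1)^{-k}$ costs $k\ln(n+1)$ in the exponent.) As $\ell\to\infty$, this says nothing w.h.p., and here the plain second moment method stops.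

The way past this is to ask for less. Let $X$ be the least number of edges whose deletion makes some $f$ good. A switching changes $X$ by at most $2$, so by Lemma 5 an event of probability $e^{-\ell}$ already forces $X=O(\sqrt{n\ell})$ w.h.p. The price is a set of $m=O(\sqrt{n\ell})$ bad edges, which we shall put on about $\sqrt m$ additional pages. This is affordable if $m$ is about $h^2$. Now $\sqrt{n\cdot nq^2}=nq=2h^2$, which is fine, and $\sqrt{nk}=k\sqrt{2h}$ is at most of order $h^2$ when $k\le h^{3/2}$, which is the case $h\ge n^{2/5}$. This is where the $\frac25$ in Theorem 2 comes from.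

The rest of the notes carries this out. From here on $N$ is the number of vertices of the graph in Theorem 2, and $n$ is a nearby number that divides well.

## Parameters, and a set $S\subset\mathbb Z_k$ with small Fourier coefficients

Fix a small $\varepsilon\in(0,\frac15)$ with $x:=\max\{\frac25,x_d\}+\varepsilon<\frac12$. Fix an integer $M\ge\max(4,1/\varepsilon)$ and put $\rho=1/M$. Let
$$h=M\lceil N^x/M\rceil,\quad k=\lfloor N/(2h)\rfloor,\quad n=2hk,\quad L=2h,\quad q=\frac hk,\quad D^*=nq^2,\quad\theta=\frac d{2(1-\rho)}.$$
Then $n=kL$, $0\le N-n<2h$, $nq=hL=2h^2$, and $D^*=2k^2q^3$. Constants $C$ depend only on $d,\varepsilon,M$ and may change from line to line; $N$ is always assumed large. The role of $\rho$ is the density of the sample $R$; $\theta$ is $\frac d2$ slightly enlarged to pay for sampling.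

Two facts about these numbers are needed. The first:
$$q\ge N^{-1/5},\qquad kq^2\ge N^{1/5},\qquad \frac1{q^2}\le k,\qquad q<1,\qquad L\le k,\qquad k\le h^{3/2}. \tag{4}$$
Indeed $k\le N/(2h)$ gives $q\ge2h^2/N\ge N^{2x-1}\ge N^{-1/5}$ and $kq^2=h^2/k\ge2h^3/N\ge N^{3x-1}\ge N^{1/5}$, which implies $1/q^2\le k$. Since $x<\frac12$, $2h\le k$ for large $N$. Finally $k\le N^{1-x}\le N^{3x/2}\le h^{3/2}$ because $x\ge\frac25$.

The second fact is the first-moment condition with a margin:
$$kq^{\max(\theta,2)}\ge N^\varepsilon. \tag{5}$$
Indeed, as $1-\frac d2<0$ and $k\le N^{1-x}$,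
$$kq^{d/2}=k^{1-d/2}h^{d/2}\ge N^{(1-x)(1-d/2)+xd/2}=N^{1-\frac d2+x(d-1)}=N^{(d-1)(x-x_d)}\ge N^{(d-1)\varepsilon}.$$
Also $\theta-\frac d2=\frac d2\cdot\frac\rho{1-\rho}\le d\rho\le d\varepsilon$, so $q\ge N^{-1/5}$ gives $kq^\theta\ge N^{(d-1)\varepsilon-d\varepsilon/5}\ge N^\varepsilon$, using $\frac{4d}5\ge2$. And $kq^2\ge N^{1/5}\ge N^\varepsilon$.

**Lemma 7.** There is $S\subset\mathbb Z_k$ with $|S|=h$ and $|\hat S(\chi)|^2\le\Lambda:=32\,h\ln N$ for all nontrivial characters $\chi$ of $\mathbb Z_k$, where $\hat S(\chi)=\sum_{s\in S}\chi(s)$.

**Proof.** Include each element of $\mathbb Z_k$ in $S$ independently with probability $q$. For nontrivial $\chi$ we have $\sum_s\chi(s)=0$, so the real and imaginary parts of $\hat S(\chi)$ are sums of independent variables which, after centering (the total mean is $0$), are bounded by $1$ and have total variance at most $kq=h$. Take $t=4\sqrt{h\ln N}\le h$. As $h+t/3\le\frac43h$, Bernstein's bound for one of these sums is $2\exp\big(-\frac{16h\ln N}{8h/3}\big)=2N^{-6}$. So the probability that for some nontrivial $\chi$ one of the two parts exceeds $t$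 in absolute value is at most $4kN^{-6}$. On the other hand $P(|S|=h)\ge\frac1{k+1}$, because $h=kq$ is an integer mean and hence the mode of the binomial variable $|S|$. As $4kN^{-6}<\frac1{k+1}$, some outcome has $|S|=h$ and $|\hat S(\chi)|^2\le2t^2=\Lambda$ throughout. $\square$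

Fix this $S$. Let $A_{ij}=\mathbf 1[i+j\in S]$ for $i,j\in\mathbb Z_k$. The matrix $A$ is symmetric and $A\mathbf1=h\mathbf1$. Substituting $i\mapsto i+j$ in the sum gives $\widehat{AF}(\chi)=\hat S(\chi)\hat F(\bar\chi)$ for $F:\mathbb Z_k\to\mathbb C$. If $F$ has mean zero, its trivial coefficient vanishes, and Parseval's identity yields
$$\|AF\|^2\le\Lambda\|F\|^2\qquad(F\text{ of mean zero}). \tag{6}$$
Write $A=qJ+A_0$ with $J$ the all-ones matrix. Since $JA=AJ=hJ$ and $qJ^2=qkJ=hJ$, we have $JA_0=A_0J=0$. As $A_0$ kills constants and agrees with $A$ on mean-zero vectors, its operator norm satisfies $\|A_0\|^2\le\Lambda$.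

Now let $|V|=n$ and let $\pi$ be a uniform pairing of $V\times[d]$ (note that $n$ is even). Let $\mathcal F$ be the set of all $f:V\to\mathbb Z_k$ with all blocks of size exactly $L$. The number $|\mathcal F|=n!/(L!)^k$ is the largest of at most $(n+1)^k$ multinomial coefficients with sum $k^n$, so $|\mathcal F|\ge k^n(n+1)^{-k}$.

**Definition (valid, heavy).** The pairing $\pi$ is valid for $f$ if every pair of $\pi$, between vertices $v,w$ (possibly equal), satisfies $f(v)+f(w)\in S$. Let $T_{ij}$ be the number of pairs of $\pi$ between blocks $i$ and $j$ (inside block $i$ if $i=j$), and put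
$$\tau=\lceil\ln^2N\rceil,\qquad K=k\ln^2N,\qquad \mathrm{Heavy}_f(\pi)=\sum_{i\le j,\;T_{ij}>\tau}T_{ij}.$$

## The first moment, with few overloaded block pairs

**Lemma 8.** For $f\in\mathcal F$,
$$P_1:=P(\pi\text{ valid for }f)\ge\tfrac12\,q^{dn/2}(dL+1)^{-k}, \tag{7}$$
and at least half of the valid pairings have $\mathrm{Heavy}_f\le K$.

**Proof.** Put $r=dLh=2dh^2$. Note $r/(dn)=h/k=q$.

**Step 1. Many valid pairings.** This step gives (7), by reducing to bipartite matchings. Each block has $dL=2dh$ points; split them into two halves, "left" and "right". A left point of block $i$ may be joined to the $dh$ right points of each of the $h$ blocks $j$ with $i+j\in S$. So the valid left–right pairs form a $dh^2=\frac r2$-regular bipartite graph with sides of size $k\cdot dh=\frac{dn}2$, and by Egorychev and Falikman there are at least $(r/2e)^{dn/2}$ valid pairings that match left points to right points. The number of splittings is $\binom{dL}{dL/2}^k\ge2^{dn}(dL+1)^{-k}$, and a given pairing arises from at most $2^{dn/2}$ splittings, one choice of left end per pair. Hence the number of valid pairings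 is at least
$$\Big(\frac r{2e}\Big)^{dn/2}\,2^{dn}(dL+1)^{-k}\,2^{-dn/2}=\Big(\frac re\Big)^{dn/2}(dL+1)^{-k}.$$
Dividing by the upper bound in (1) gives (7).

**Step 2. Few valid pairings contain a prescribed set of pairs.** This prepares a union bound. In the graph of valid point pairs all degrees are at most $r$. Apply Lemma 4 to the $dn-2m$ points that remain when $m$ disjoint pairs are prescribed. The number of valid pairings containing these pairs is at most
$$\Big(\frac{r+2+\ln(dn)}e\Big)^{dn/2-m}\le\Big(\frac re\Big)^{dn/2-m}e^{k(2+\ln dn)},$$
because $\frac{dn}{2r}=\frac1{2q}=\frac k{2h}\le k$.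

**Step 3. Union bound over heavy configurations.** This step bounds the proportion of valid pairings with $\mathrm{Heavy}_f\ge K$. For such a pairing let $m_{ij}=T_{ij}$ if $T_{ij}>\tau$ and $m_{ij}=0$ otherwise; let $m=\sum m_{ij}\ge K$. There are at most $(dL)^{2m'}/m'!$ ways to choose $m'$ disjoint pairs between two given blocks, or inside one block. By Steps 1 and 2 the proportion is at most
$$e^{k(2+\ln dn)}(dL+1)^k\sum_{m\ge K}\ \sum_{(m_{ij})_{i\le j}}\ \prod_{m_{ij}>0}\frac{\big(e(dL)^2/r\big)^{m_{ij}}}{m_{ij}!},$$
where the inner sum is over families with nonzero entries greater than $\tau$ and total $m$. Here $(dL)^2/r=dL/h=2d$. By $m_{ij}!\ge(m_{ij}/e)^{m_{ij}}\ge(\tau/e)^{m_{ij}}$ the product is at most $(2de^2/\tau)^m$. Such a family has at most $m/\tau$ nonzero entries, each with at most $k^2$ positions and $dn$ values, so there are at most $2(k^2dn)^{m/\tau}$ families. As $\ln(k^2dn)\le\ln^2N\le\tau$, this is at most $2e^m$. The double sum is therefore at most $\sum_{m\ge K}2(2de^3/\tau)^m\le e^{-K}$, since $\tau\to\infty$. As $K=k\ln^2N$ dominates $k(2+\ln dn)+k\ln(dL+1)$, the proportion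 is at most $\frac12$. $\square$

Let $Z_1$ be the number of $f\in\mathcal F$ such that $\pi$ is valid for $f$ and $\mathrm{Heavy}_f(\pi)\le K$. Lemma 8 gives
$$EZ_1\ge\tfrac12|\mathcal F|P_1. \tag{8}$$
For the second moment we drop the condition on $\mathrm{Heavy}$. Fix $f_0\in\mathcal F$ and let $P_2(f_0,f')$ be the probability that $\pi$ is valid for both $f_0$ and $f'$. Any $f\in\mathcal F$ can be carried to $f_0$ by a permutation of $V$, which preserves the law of $\pi$ and permutes $\mathcal F$, so
$$EZ_1^2\le|\mathcal F|\sum_{f'\in\mathcal F}P_2(f_0,f'). \tag{9}$$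

## Decoupling the doubly valid pairings by a random sample

The goal of this and the next section is the following.

**Lemma 10.** $\displaystyle\sum_{f'\in\mathcal F}P_2(f_0,f')\le q^{dn}\,k^n\,e^{Ck\ln N+D^*}.$

(Lemma 9 is a step of its proof.) In words: up to $e^{Ck\ln N+D^*}$, two maps are valid together as if they were independent.

**Step 1. Bound $P_2$ by a product over vertices.** Let
$$D_v=\#\{w\ne v:\ f_0(v)+f_0(w)\in S,\ f'(v)+f'(w)\in S\}.$$
For an $f'$ unrelated to $f_0$ one expects $D_v$ near $nq^2=D^*$. In the graph of point pairs admissible for both maps, a point of $v$ has degree at most $d(D_v+1)\le dn$. Put $\lambda_1=3+\ln(dn)$. By Lemma 4, each of the $d$ points of $v$ contributes at most $\big(\frac{d(D_v+1)+2+\ln(dn)}e\big)^{1/2}\le\big(\frac{d(D_v+\lambda_1)}e\big)^{1/2}$. Dividing by $(dn-1)!!\ge(dn/e)^{dn/2}$,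
$$P_2(f_0,f')\le\prod_v\Big(\frac{D_v+\lambda_1}n\Big)^{d/2}=q^{dn}\prod_v\Big(\frac{D_v+\lambda_1}{D^*}\Big)^{d/2}. \tag{10}$$

**Step 2. Replace $D_v$ by a sample count.** The difficulty is that $D_v$ depends on all of $f'$. Let $R\subset V$ consist of independent uniform $\rho L$-subsets of the blocks of $f_0$; the number $\rho L=2h/M$ is an integer, and $P(v\notin R)=1-\rho$. For $v\notin R$ let
$$D_v^R=\#\{w\in R:\ f_0(v)+f_0(w)\in S,\ f'(v)+f'(w)\in S\},\qquad b=\frac{100\ln N}\rho .$$

**Lemma 9.** $E\big[\ln(D_v^R/\rho+2b)\,\big|\,v\notin R\big]\ge\ln(D_v+b).$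

**Proof.** Logarithm is concave, so Jensen's inequality goes the wrong way; the shift from $b$ to $2b$ pays for it. Condition on $v\notin R$. Then $Y=D_v^R$ is a sum of independent hypergeometric variables, one for each block. Each $w\neq v$ lies in $R$ with probability $\rho$, or $\rho L/(L-1)$ if it is in the block of $v$. So the mean $\mu$ of $Y$ is at least $\rho D_v$ and at most $2\rho n$. Moreover $\mathrm{Var}\,Y\le\mu$ and $P(Y\le\mu/2)\le e^{-\mu/8}$, by comparison with binomial variables. Let $u=Y/\rho+2b$, let $u_0=Eu=\mu/\rho+2b\ge D_v+2b$, and let $z=u/u_0-1$. Since $\ln(1+z)\ge\frac z{1+z}=z-\frac{z^2}{1+z}$ and $Ez=0$,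
$$E\ln u\ge\ln u_0-E\,\frac{z^2}{1+z}.$$
Where $u\ge u_0/2$ we have $1+z\ge\frac12$, and this part of the expectation is at most $\frac{2\mathrm{Var}(Y)}{\rho^2u_0^2}\le\frac{2\mu}{\rho^2u_0^2}\le\frac2{\rho u_0}$, using $\mu\le\rho u_0$. The event $u<u_0/2$ means $Y<\frac\mu2-\rho b$; it forces $Y<\mu/2$ and, as $Y\ge0$, also $\mu>2\rho b=200\ln N$. So it has probability at most $e^{-\mu/8}\le N^{-25}$. On it $z^2\le1$ and $1+z=u/u_0\ge2b/u_0$, so $\frac{z^2}{1+z}\le u_0$. Since $u_0\le2n+2b\le N^2$, this part contributes at most $N^{-23}\le\frac1{\rho u_0}$. Altogether $E\ln u\ge\ln u_0-\frac3{\rho u_0}$. The right side increases with $u_0$, so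
$$E\ln u\ge\ln(D_v+2b)-\frac3{\rho(D_v+2b)}\ge\ln(D_v+b)+\frac{b-3/\rho}{D_v+2b}\ge\ln(D_v+b).$$
The middle inequality is $\ln(1+y)\ge\frac y{1+y}$ with $y=\frac b{D_v+b}$, and the last one holds since $b\ge3/\rho$. $\square$

**Step 3. Move the average over $R$ outside.** As $b\ge\lambda_1$, Lemma 9 gives
$$\frac d2\sum_v\ln\frac{D_v+\lambda_1}{D^*}\le\frac d2\sum_v\frac{E_R\big[\mathbf 1_{v\notin R}\ln\frac{D_v^R/\rho+2b}{D^*}\big]}{1-\rho}=\theta\,E_R\sum_{v\notin R}\ln\frac{D_v^R/\rho+2b}{D^*}.$$
Exponentiate; now Jensen's inequality (for $\exp$) goes the right way: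
$$\prod_v\Big(\frac{D_v+\lambda_1}{D^*}\Big)^{d/2}\le E_R\prod_{v\notin R}\Big(\frac{D_v^R/\rho+2b}{D^*}\Big)^\theta. \tag{11}$$

**Step 4. Sum over $f'$; the product factors.** Fix $R$ and $g=f'|_R$, a map with fibres of size at most $L$. For $v\notin R$ with $i=f_0(v)$ and $j=f'(v)$,
$$D_v^R=(AF^{(i)})_j,\qquad F^{(i)}_j=\#\{w\in R:\ i+f_0(w)\in S,\ g(w)=j\},$$
so given $g$ the factor of $v$ depends only on $f'(v)$. All terms are nonnegative, so when we sum (11) over $f'\in\mathcal F$ we may let the values on $V\setminus R$ be arbitrary. This gives
$$\sum_{f'\in\mathcal F}\prod_v\Big(\frac{D_v+\lambda_1}{D^*}\Big)^{d/2}\le k^n\max_RE_g\Big[\mathbf 1_{\text{fibres}\le L}\prod_{v\notin R}M_{f_0(v)}\Big], \tag{12}$$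
$$M_i=\frac1k\sum_j(u_j+\beta)^\theta,\qquad u_j=u_j^{(i)}=\frac{(AF^{(i)})_j}{\rho D^*},\qquad\beta=\frac{2b}{D^*}.$$
Here $g:R\to\mathbb Z_k$ has independent uniform values, $R$ runs over the sets with $\rho L$ vertices in each block of $f_0$, and "fibres" are those of $g$.

## Estimating the decoupled sum

It remains to show that the $M_i$ are close to $1$ in the mean. The danger is visible: a single $u_j$ may be as large as $1/q$ (this is what $f'=f_0$ does), and then $M_i\ge q^{-\theta}/k$. By (5) that is at most $N^{-\varepsilon}$, so such a term does no harm; this is how the first-moment threshold reappears. We continue the proof of Lemma 10.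

**Step 5. Bound $M_i$ by a variance.** We have $\sum_jF^{(i)}_j=h\rho L=\rho nq$. As the row sums of $A$ are $h$, the mean of $u_j$ over $j$ is $\frac hk\cdot\frac{\rho nq}{\rho nq^2}=1$, and $0\le u_j\le\frac{\rho nq}{\rho nq^2}=\frac1q$. For $0\le w\le W$ with $W\ge1$,
$$w^\theta\le1+\theta(w-1)+C\,W^{(\theta-2)_+}(w-1)^2 .$$
Indeed, on $[0,2]$ the quotient $(w^\theta-1-\theta(w-1))/(w-1)^2$ extends continuously to $w=1$ and so is bounded. For $w\ge2$, $w^\theta\le W^{(\theta-2)_+}w^2\le4W^{(\theta-2)_+}(w-1)^2$, and $1+\theta(w-1)\ge0$. Apply this to $w_j=(u_j+\beta)/(1+\beta)$, which has mean $1$ and is at most $1/q$ because $1/q\ge1$. The linear term averages to $0$, and $(w_j-1)^2\le(u_j-1)^2$, so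
$$M_i\le(1+\beta)^\theta\big(1+Cq^{-(\theta-2)_+}\sigma_i^2\big)\le\exp\big(\theta\beta+Cq^{-(\theta-2)_+}\sigma_i^2\big),\qquad\sigma_i^2=\frac1k\sum_j(u_j-1)^2. \tag{13}$$
Write $F_c$ for $F$ minus its mean. As $A$ maps constants to constants, $u_j-1=(AF_c^{(i)})_j/(\rho D^*)$, and (6) gives $\sigma_i^2\le\frac{\Lambda\|F_c^{(i)}\|^2}{k\rho^2D^{*2}}$.

**Step 6. Bound the total variance by two simple statistics of $g$.** Let $a_{ij}=\#\{w\in R:f_0(w)=i,\ g(w)=j\}$ form the matrix $\mathbf a$, let $G_j=\sum_ia_{ij}$ and $\Pi=I-J/k$. Then $F^{(i)}$ is row $i$ of $A\mathbf a$, and $F^{(i)}_c$ is row $i$ of $A\mathbf a\Pi=A_0\mathbf a\Pi+qJ\mathbf a\Pi$. Since $A_0J=0$ and $A_0$ is symmetric, the two summands are orthogonal for the inner product $\mathrm{tr}(X^TY)$. The rows of $qJ\mathbf a\Pi$ all equal $q(G_j-\rho L)_j$, as the mean of the $G_j$ is $\rho n/k=\rho L$. With $kq^2=hq$ this yields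
$$\sum_i\|F_c^{(i)}\|^2=\|A_0\mathbf a\Pi\|_F^2+\|qJ\mathbf a\Pi\|_F^2\le\Lambda\sum_{i,j}a_{ij}^2+hq\sum_j(G_j-\rho L)^2 .$$
Each block has at most $L$ vertices outside $R$, so by (13)
$$\prod_{v\notin R}M_{f_0(v)}\le\exp\Big(n\theta\beta+\alpha\sum_{i,j}a_{ij}^2+\gamma\sum_j(G_j-\rho L)^2\Big), \tag{14}$$
$$\alpha=\frac{Cq^{-(\theta-2)_+}L\Lambda^2}{k\rho^2D^{*2}},\qquad\gamma=\frac{\alpha hq}\Lambda=\frac{\alpha q}{32\ln N}.$$

**Step 7. The coefficients are small.** Insert $L=2kq$, $D^*=2k^2q^3$, $\Lambda=32kq\ln N$: we get $\alpha\le C\ln^2N\,q^{-(\theta-2)_+-3}k^{-2}$. So by (5)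
$$\alpha L\le C\ln^2N\cdot\frac{q^{-\max(\theta,2)}}k\le CN^{-\varepsilon}\ln^2N=o(1),\qquad\alpha n=\alpha Lk=o(k),\qquad\gamma L\le q\,\alpha L. \tag{15}$$
Also $n\theta\beta\le C\ln N\cdot\frac n{D^*}=\frac{C\ln N}{q^2}\le Ck\ln N$ by (4).

**Step 8. The moment of $\sum a_{ij}^2$.** Reveal $g$ vertex by vertex. At the end $\sum a_{ij}=\rho n$, so $\sum a_{ij}^2=\rho n+\sum a_{ij}(a_{ij}-1)$. A new vertex of block $i$ with label $j$ increases $2\alpha\sum a(a-1)$ by $4\alpha a_{ij}\le4\alpha L\le1$. As $e^y\le1+2y$ on $[0,1]$, and $j$ is uniform, the conditional expectation of the new factor is at most $1+\frac{8\alpha}k\sum_ja_{ij}\le1+\frac{8\alpha L}k$. After $\rho n$ vertices, using $n/k=L$ and $L\le k$,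
$$E_g\,e^{2\alpha\sum a_{ij}^2}\le\exp\Big(2\alpha\rho n+\frac{8\alpha L\rho n}k\Big)\le\exp(2\alpha n+8\alpha L^2)\le e^k .$$

**Step 9. The moment of $\sum(G_j-\rho L)^2$.** Here the large main terms must cancel exactly, so we use a sharper inequality for $e^y$. Since $\sum G_j=\rho n$ and $kL=n$,
$$\sum_j(G_j-\rho L)^2=\sum_jG_j(G_j-1)+\rho n-\rho^2nL .$$
Put $\eta=2\gamma$. Let $\mathbf 1_t$ indicate that all fibres have size at most $L$ after $t$ steps, so $\mathbf 1_t\le\mathbf 1_{t-1}$, and let $\Phi_t=\mathbf 1_te^{\eta\sum G_j(G_j-1)}$ with the fibre sizes after $t$ steps. Suppose $\mathbf 1_{t-1}=1$ and let $G$ denote the sizes after $t-1$ steps. A new label $j$ multiplies the exponential by $e^{2\eta G_j}$, where $2\eta G_j\le4\gamma L\le1$. As $e^y\le1+y+y^2$ on $[0,1]$, $\sum_jG_j=t-1$ and $\sum_jG_j^2\le L(t-1)$,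
$$E[\Phi_t\mid\text{first }t-1\text{ steps}]\le\Phi_{t-1}\Big(1+\frac{2\eta(t-1)}k+\frac{4\eta^2L(t-1)}k\Big).$$
Multiply over $t\le\rho n$. Since $\sum(t-1)\le\frac{(\rho n)^2}2$ and $n/k=L$, we get $E\Phi_{\rho n}\le\exp(\eta\rho^2nL+2\eta^2\rho^2nL^2)$. The term $\eta\rho^2nL$ cancels against $-\rho^2nL$ above:
$$E_g\Big[\mathbf 1_{\text{fibres}\le L}\,e^{2\gamma\sum(G_j-\rho L)^2}\Big]\le\exp(2\gamma\rho n+8\gamma^2\rho^2nL^2)\le e^{k+D^*},$$
because $\gamma n\le\alpha n=o(k)$ and $(\gamma L)^2n\le(\alpha L)^2q^2n=o(D^*)$.

**Step 10. Conclusion for Lemma 10.** By (14), Cauchy–Schwarz and Steps 7–9, the right side of (12) is at most $k^ne^{Ck\ln N}\cdot e^{k/2}\cdot e^{(k+D^*)/2}\le k^ne^{Ck\ln N+D^*}$ (with a new $C$). With (10) this proves Lemma 10. $\square$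

Now combine (7), (8), (9), Lemma 10 and $|\mathcal F|\ge k^n(n+1)^{-k}$:
$$P(Z_1>0)\ge\frac{(EZ_1)^2}{EZ_1^2}\ge\frac{|\mathcal F|P_1^2}{4\sum_{f'}P_2(f_0,f')}\ge\tfrac1{16}(n+1)^{-k}(dL+1)^{-2k}e^{-Ck\ln N-D^*}\ge e^{-\ell}, \tag{16}$$
where $\ell:=C'k\ln N+D^*$ for a suitable constant $C'$.

## From probability $e^{-\ell}$ to few deletions w.h.p.

For $f\in\mathcal F$ let $\mathrm{cost}(f,\pi)$ be the least number of pairs to delete from $\pi$ so that the rest is valid for $f$ and has all $T_{ij}\le\tau$. Let $X(\pi)=\min_{f\in\mathcal F}\mathrm{cost}(f,\pi)$.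

**Lemma 11.** There is a number $m\le Ch^2\sqrt{\ln N}$ such that w.h.p. $X\le m$.

**Proof.**

**Step 1. $X$ is stable.** This is what Lemma 5 needs. Let $\pi'$ arise from $\pi$ by a switching, and let $\Delta$ be an optimal deleted set for $\pi$. Delete from $\pi'$ the two new pairs and those pairs of $\Delta$ that survive in $\pi'$. What remains is contained in $\pi\setminus\Delta$, hence still valid with all $T_{ij}\le\tau$. So $X(\pi')\le X(\pi)+2$, and by symmetry $X$ changes by at most $2$.

**Step 2. $X$ is small with probability at least $e^{-\ell}$.** This locates $X$. If $Z_1>0$, take an $f$ counted by $Z_1$ and delete all pairs counted by $\mathrm{Heavy}_f$; this shows $X\le K$. By (16), $P(X\le K)\ge e^{-\ell}$.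

**Step 3. So $X$ is small w.h.p.** Let $t=\sqrt{4dn(\ell+2)}$. If $EX>K+t$, then (3) gives $P(X\le K)\le2e^{-\ell-2}<e^{-\ell}$, a contradiction. So $EX\le K+t$, and by (3) again $P(X\ge K+2t)\le2e^{-\ell-2}\to0$. Put $m:=K+2t$.

**Step 4. The size of $m$.** This is where $\frac25$ is used. We have $nk=2hk^2$ and $nD^*=(nq)^2=4h^4$. Hence, using $k\le h^{3/2}$ from (4),
$$m\le C\big(k\ln^2N+k\sqrt{h\ln N}+h^2\big)\le Ch^2\sqrt{\ln N}. \tag{17}$$
$\square$

## From $n$ to $N$ vertices

The aim is to transfer Lemma 11 from $n=2hk$ vertices to the given number $N$. Let $\hat\pi$ be a uniform pairing for $N$ vertices, $V_0$ the first $n$ vertices and $R_0$ the remaining $N-n<2h$. As $dn$ is even, an even number of points of $V_0\times[d]$ are matched into $R_0\times[d]$. Re-pair these points of $V_0\times[d]$ among themselves uniformly at random. The resulting pairing $\pi_0$ of $V_0\times[d]$ has a distribution invariant under all permutations of these points, so it is uniform. It contains every pair of $\hat\pi$ inside $V_0\times[d]$.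

By Lemma 11, w.h.p. there are $f:V_0\to\mathbb Z_k$ with all fibres of size $L$ and a set $\Delta$ of at most $m$ pairs of $\pi_0$ such that $\pi_0\setminus\Delta$ is valid for $f$ with all $T_{ij}\le\tau$. As $P(\hat\pi\text{ simple})$ is bounded below, this also holds w.h.p. conditionally on the multigraph $G$ of $\hat\pi$ being simple, and we condition on this.

Let $U$ consist of $R_0$ and one endpoint of each edge of $G$ that belongs to $\Delta$. Then $|U|\le m+2h$. An edge of $G-U$ has both ends in $V_0$, so it is a pair of $\pi_0$, and it is not in $\Delta$. Hence every edge $uv$ of $G-U$ has $f(u)+f(v)\in S$, and there are at most $\tau$ edges of $G-U$ between any two blocks or inside one block.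

## Laying out the pages: end of the proof of Theorem 2

**Step 1. Pages for $G-U$.** Here we use the template. Order $V\setminus U$ by blocks $f=0,\dots,k-1$, arbitrarily inside blocks. For $s\in S$ and $1\le l\le\tau$, page $(s,l)$ receives the $l$-th edge of each unordered block pair $\{i,j\}$ with $i+j\equiv s\pmod k$. By Lemma 6 there are no crossings, and at most $h\tau$ pages are used. This remains true wherever the vertices of $U$ are inserted later, since the relative order on $V\setminus U$ does not change.

**Step 2. Intervals that share the edges to $U$ evenly.** This step prepares the second use of Lemma 6. At most $w:=d(m+2h)$ edges are incident with $U$. Let $\kappa=\lceil\sqrt w\rceil$. We cut the order on $V\setminus U$ into $\kappa$ consecutive intervals, some possibly empty, each sending at most $w/\kappa+d\le\kappa+d$ edges to $U$. Scan the order and close an interval as soon as it sends at least $w/\kappa$ edges to $U$; since a vertex sends at most $d$, it then sends fewer than $w/\kappa+d$. At most $\kappa$ intervals get closed, since there are at most $w$ edges. If exactly $\kappa$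 get closed, they account for at least $w$ edges, so the remaining vertices send no edges to $U$ and can be appended to the last interval. If fewer get closed, the remaining vertices form one further interval, sending fewer than $w/\kappa$ edges, and we add empty intervals.

**Step 3. Insert $U$ at random.** The purpose is that every pair of intervals carries few edges at $U$. Give each $u\in U$ an independent uniform label $\varphi(u)\in\mathbb Z_\kappa$ and insert $u$ at the end of interval $\varphi(u)$.

Fix $i,j$, and let $X_{ij}$ be the number of edges from vertices of $V\setminus U$ in interval $i$ to vertices of $U$ labeled $j$. It is a sum over $u\in U$ of independent variables in $[0,d]$, with mean at most $\frac{\kappa+d}\kappa\le1+d$. So $X_{ij}/d$ is a sum of independent $[0,1]$-valued variables with mean at most $2$. The Chernoff bound with $a=\frac{\ln^2N}{3d}$ gives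
$$P\big(X_{ij}>\tfrac13\ln^2N\big)\le\Big(\frac{6ed}{\ln^2N}\Big)^{\ln^2N/(3d)}=N^{-\omega(1)}.$$

The edges inside $U$ split into at most $d+1$ matchings by Vizing's theorem. In one matching, the number of edges with label pair $\{i,j\}$ is a sum of independent indicators, because the edges are disjoint. Each has mean at most $2/\kappa^2$, so the total mean is at most $2w/\kappa^2\le2$. The Chernoff bound with $a=\frac{\ln^2N}{3(d+1)}$ shows that this number exceeds $a$ with probability $N^{-\omega(1)}$. So the number of edges inside $U$ with label pair $\{i,j\}$ exceeds $\frac13\ln^2N$ with probability $N^{-\omega(1)}$.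

There are at most $\kappa^2\le N^2$ pairs $(i,j)$. By a union bound some choice of labels has all these numbers at most $\frac13\ln^2N$. An unordered pair $\{i,j\}$ of enlarged intervals, including $i=j$, then carries at most $X_{ij}+X_{ji}+\frac13\ln^2N\le\ln^2N$ edges incident with $U$.

**Step 4. Pages for the edges at $U$, and the total.** Apply Lemma 6 to the $\kappa$ enlarged intervals: for each $s\in\{0,\dots,\kappa-1\}$ and each $l\le\lceil\ln^2N\rceil$, one page takes the $l$-th edge at $U$ of each interval pair with sum congruent to $s$ modulo $\kappa$. So $\kappa\lceil\ln^2N\rceil$ further pages suffice. By (17), $w\le Ch^2\sqrt{\ln N}$ and $\kappa\le Ch(\ln N)^{1/4}$. As $h\le2N^x$, w.h.p.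
$$\mathrm{pn}(G)\le h\tau+\kappa\lceil\ln^2N\rceil\le N^x(\ln N)^3=N^{\max\{2/5,\,x_d\}+\varepsilon+o(1)} .$$
Given $\delta>0$, choose $\varepsilon<\delta$ small enough for the requirements of the parameter section. This proves Theorem 2, and with it Corollary 3: the conjecture is false. $\square$
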